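# Removing a tree without disconnecting the graph: weakly $2n$-cohesive rooted graphs

## 1. Cohesion $2n$ on complete graphs, stars and windmills

If every vertex of a nonempty graph has degree at least $n-1$, the graph contains every tree with $n$ vertices: put one vertex of the tree anywhere and add the others one by one. Now ask for more. The tree should avoid a prescribed vertex $b$, and when the tree is deleted, what is left should be connected. At the same time, weaken the degree condition: only the *sum* of two degrees is bounded below, and vertices that are far apart get a bonus.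

All graphs are finite, with no loops and no multiple edges. We write $d(x)=d_G(x)$ for the degree of $x$ and $d(u,v)=d_G(u,v)$ for the distance, the number of edges of a shortest $u$–$v$ path.

**Definition (weak cohesion).** A rooted graph is a pair $(G,b)$ with $b\in V(G)$. It is *weakly $k$-cohesive* if $G$ is connected, $G$ has at least three vertices, and
$$d(u)+d(v)+d(u,v)\ge k\qquad\text{for all distinct } u,v\in V(G)\setminus\{b\}.$$

**Definition (copy).** A copy of a tree $T_0$ in a graph $H$ is a subgraph of $H$ isomorphic to $T_0$ (it need not be induced). $G-X$ is $G$ with the vertices of $X$, and all edges at them, deleted; $G-b=G-\{b\}$.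

If $d(u)=d(v)=n-1$ and $u\sim v$, the sum is only $2n-1$. So cohesion $2n$ says, roughly, that degrees are $n$ on average. The answer that one would first guess is:

**Guess.** For every $n\ge1$, if $(G,b)$ is weakly $2n$-cohesive and $T_0$ is a tree with $n$ vertices, then $G-b$ contains a copy $T$ of $T_0$ such that $G-V(T)$ is connected.

We test it.

*Complete graphs.* In $K_m$ with $m\ge3$ every pair gives $2(m-1)+1=2m-1$, so weak $2n$-cohesiveness means $m\ge n+1$. Then $G-b=K_{m-1}$ has at least $n$ vertices and contains a copy, and what remains is complete and contains $b$. The guess holds, and there is exactly enough room.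

*Complete bipartite graphs.* Let $n\ge2$. In $K_{n,n}$ two vertices give $2n+2$ (same side) or $2n+1$. A tree with $n\ge2$ vertices has color classes of sizes $s,t\ge1$ with $s+t=n$. Put the class of size $s\le n-1$ on the side of $b$, avoiding $b$, and the other class opposite. What remains is $K_{n-s,n-t}$ with $n-s,n-t\ge1$, which is connected.

*$n=1$.* A connected graph with at least two vertices has at least two vertices that are not cut vertices. One of them is not $b$; delete it. The guess holds.

*$n=2$.* Let $G=K_{1,m}$, $m\ge2$, with $b$ the center. The only pairs to check are pairs of leaves: $1+1+2=4=2n$. So $(G,b)$ is weakly $4$-cohesive, but $G-b$ has no edge, hence no copy of $K_2$. The guess fails for $n=2$.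

*Can $2n$ be lowered?* Let $n\ge3$ and let $G$ be $m\ge1$ copies of $K_n$ sharing exactly the vertex $b$ (for $n=3$, a windmill of triangles). Two vertices $\ne b$ of the same $K_n$ give $2(n-1)+1=2n-1$; of different ones, $2(n-1)+2=2n$. So $(G,b)$ is weakly $(2n-1)$-cohesive. Components of $G-b$ have $n-1$ vertices, so $G-b$ has no copy of any tree with $n$ vertices. If $m\ge 3$, even a copy $T$ that may use $b$ does not help. Every copy in $G$ contains $b$ and $n-1$ further vertices, so it covers at most one component of $G-b$ completely; at least two components have nonempty remainders, and these lie in different components of $G-V(T)$.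

So the guess needs a correction at $n=2$, and the constant has no slack. The question of the seminar is the guess for $n\ge4$. It comes from "Cohesion And Non-Separating Trees In Connected Graphs" (https://combinatorialpress.com/article/jcmcc/Volume%20099/vol-099-paper%206.pdf). The answer is that the statement is true. Here is everything we shall prove.

**Theorem 1.** Let $n\ge 3$, let $T_0$ be a tree with $n$ vertices and let $(G,b)$ be weakly $2n$-cohesive. Then $G-b$ contains a copy $T$ of $T_0$ with $G-V(T)$ connected.

A *star* is $K_{1,m}$ with $m\ge0$; so $K_1$ and $K_2$ are stars, and "star centered at $s$" includes $s$ with one leaf.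

**Theorem 2 (extension theorem).** Let $T_0$ be a tree with $n$ vertices that is not a star, $G$ a connected graph, $C_0\ne\emptyset$ a vertex set inducing a connected subgraph. Suppose every vertex outside $C_0$ has degree $\ge n-1$, the vertices outside $C_0$ of degree exactly $n-1$ are pairwise non-adjacent, and $G-C_0$ contains a copy of $T_0$. Then there is a set $C\supseteq C_0$ inducing a connected subgraph such that $V(G)\setminus C$ is the vertex set of a copy of $T_0$.

**Proposition 3 (sharpness).** (a) The assertion of Theorem 1 holds for $n=1$ and fails for $n=2$. (b) For every $n\ge3$ and every $T_0$ there are infinitely many weakly $(2n-1)$-cohesive $(G,b)$ without a copy as in Theorem 1. (c) Theorem 2 fails for stars for every $n\ge4$.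

Parts (a) and (b) were just proved ($m$ is arbitrary in the windmill). Part (c) is proved in Section 3.

## 2. Greedy embeddings and low vertices

Some shorthand. A vertex set is *connected* if it induces a connected subgraph. "Copy" means copy of $T_0$. We identify sets with their induced subgraphs, and single vertices with singletons, where convenient. $N(v)$ is the set of neighbors of $v$; for a set $C$, $N(C)$ is the set of vertices *outside* $C$ with a neighbor in $C$. We write $\sim$ for "adjacent".

The basic tool is greedy embedding: **(2.1)** *a rooted tree with $m$ vertices embeds in any graph of minimum degree $\ge m-1$ with its root at any prescribed vertex.* Indeed, place the tree vertices so that parents come first. When a vertex is placed, its parent's image has at least $m-1$ neighbors, and at most $m-2$ vertices other than that image are in use, so a neighbor is free.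

**Definition (low vertices).** Let $(G,b)$ be weakly $2n$-cohesive. A vertex $v\ne b$ is *low* if $d(v)<n$; then put $k(v)=n-d(v)\ge1$.

Cohesion makes low vertices repel each other. For distinct low $u,v$ the inequality $d(u)+d(v)+d(u,v)\ge 2n$ reads
$$(\mathrm{R0})\qquad d(u,v)\ge k(u)+k(v)\ge2 ,$$
so low vertices are pairwise non-adjacent. If $u$ is low with $k=k(u)$ and $v\ne u,b$, then
$$(2.2)\qquad d(v)\ge n+k-d(u,v).$$
So neighbors $\ne b$ of $u$ have degree $\ge n+k-1\ge n$, and vertices $\ne b$ at distance $2$ from $u$ have degree $\ge n+k-2$.

*Example.* Let $n=4$ and let $G$ be $K_6$ plus a vertex $u$ joined to a single vertex $c$ of $K_6$; let $b\ne c$ be in $K_6$. The pair $u,c$ gives $1+6+1=8$; the pair $u,v$ with another $v$ in $K_6$ gives $1+5+2=8$; all other pairs give at least $5+5+1=11$. So $(G,b)$ is weakly $8$-cohesive and $u$ is low with $k(u)=3$. Theorem 1 is visible here: the four vertices of $K_6-b-c$ contain every tree with $4$ vertices, and $b,c,u$ remain, connected.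

## 3. Growing a connected set around the root, and a star where it gets stuck

The first thing to try is to start with the connected set $\{b\}$ and let it grow as long as the outside still contains a copy. Let $G$ be connected, $C_0$ nonempty and connected, and suppose $V(G)\setminus C_0$ contains a copy. Let $C\supseteq C_0$ be maximal among connected sets whose complement $H=V(G)\setminus C$ contains a copy. If $|H|=n$, then $H$ is the vertex set of a copy and we have won. So suppose $|H|>n$. Since $G$ is connected, $N(C)\ne\emptyset$, and

**(3.1)** *every copy in $H$ contains all of $N(C)$*: if a copy missed $a\in N(C)$, then $C\cup\{a\}$ would be a larger connected set with a copy in its complement.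

So we want a copy in $H$ that misses a vertex of $N(C)$. Say that all vertices of $H$ have degree $\ge n$. If $N(C)=\{a\}$, this is easy: the vertices of $H\setminus a$ have all their neighbors in $H$, so $H-a$ has minimum degree $\ge n-1$, and (2.1) gives a copy missing $a$. If $|N(C)|\ge2$, the argument stops. The graph $H-a$ still contains other vertices of $N(C)$, which may have most of their neighbors in $C$; and if we delete all of $N(C)$, we only know that the rest has minimum degree $\ge n-|N(C)|$.

With vertices of degree $n-1$ present this is not just a weakness of the argument.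

**Proof of Proposition 3(c).** Let $n\ge4$. Let $X$ be an independent set with $|X|=n-1$, let $Q=\{q,q'\}$ be two non-adjacent vertices, each adjacent exactly to all of $X$, and let $C_0$ be a clique with $n$ vertices, completely joined to $X$. Vertices of $X$ have degree $n+2$; $q,q'$ have degree $n-1$ and are non-adjacent; $G-C_0=K_{2,n-1}$ contains $K_{1,n-1}$. So all hypotheses of Theorem 2 hold except that $K_{1,n-1}$ is a star. In $G-C_0$ a vertex of $X$ has only $2<n-1$ neighbors, so every copy of $K_{1,n-1}$ there has vertex set $X\cup\{q\}$ or $X\cup\{q'\}$. A set $C$ as in Theorem 2 would be $C_0\cup\{q'\}$ or $C_0\cup\{q\}$, and these are disconnected. $\square$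

Choose $b\in C_0$ in this graph. Vertices of $C_0$ have degree $2n-2$. The smallest sum is attained at $q,q'$: $(n-1)+(n-1)+2=2n$; a pair $q,x$ gives $2n+2$, a pair $q,c$ gives $3n-1$, and pairs inside $X\cup C_0$ give at least $2n+6$ for two vertices of $X$, $3n+1$ for mixed pairs and $4n-3$ for two of $C_0$. So $(G,b)$ *is* weakly $2n$-cohesive, and the growing set is stuck at $C=C_0$ with $|H|=n+1$. Theorem 1 holds for it all the same: a star with center $c\in C_0\setminus b$, whose leaves are the $n-2$ vertices of $C_0\setminus\{b,c\}$ and one $x\in X$, leaves $\{b\}\cup(X\setminus x)\cup Q$, which is connected. The good copy simply is not inside $H$.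

This splits the work. For non-stars, Theorem 2 says that growing never gets stuck, as long as degrees outside are $\ge n-1$ and the vertices of degree $n-1$ are independent. For stars we determine what a stuck position looks like and leave it in a controlled way. First we must deal with vertices of degree below $n-1$; there a third type of tree, the double star, will separate itself from the rest.

## 4. Leaves, cut vertices and low degrees in a minimum counterexample

Fix $n\ge3$ and $T_0$. Suppose Theorem 1 fails for them, and let $(G,b)$ be a counterexample with $|V(G)|$ minimum. A weakly $2n$-cohesive graph has at least four vertices: with three, the pair of vertices $\ne b$ gives at most $2+2+1=5$ if adjacent and $1+1+2=4$ if not, and $5<2n$.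

**(R1)** *If $c$ is a cut vertex (possibly $c=b$) and $K$ is a component of $G-c$ with $b\notin K$, then $|K|=1$.* This lets us cut pieces off. Suppose $|K|\ge2$ and consider $(G[K\cup c],c)$. It is connected with at least three vertices, the vertices of $K$ have the same degrees as in $G$, distances are not smaller than in $G$, and $b\notin K$. So it is weakly $2n$-cohesive, and it is smaller than $G$. By minimality there is a copy $T\subseteq K$ such that $G[K\cup c]-V(T)$ is connected; it contains $c$. Also $G-K$ is connected and contains $c$. The union $G-V(T)$ of these two is connected, and $b\notin V(T)$: contradiction.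

**(R2)** Let $u$ be low with $k=k(u)\ge2$. The aim of the next four steps is to show that $k=2$ and, for $n\ge4$, that $T_0$ is then very special. The idea is to delete $u$ and use minimality.

**Step (c): $G-u$ is connected.** Otherwise some component $K$ of $G-u$ does not contain $b$. By (R1), $K=\{v\}$, so $d(v)=1$. But $v\sim u$ and $v\neq b$ give $d(v)\ge n+k-1>1$.

**Step (d): there is a copy $T'\subseteq G-u-b$ such that $C=V(G)\setminus(V(T')\cup u)$ is connected, $b\in C$, and $N(u)\subseteq V(T')$; in particular $b\notin N(u)$.** To apply minimality we show that $(G-u,b)$ is weakly $2n$-cohesive. It is connected with at least three vertices, and distances do not decrease. Only neighbors of $u$ lose degree. Let $v\in N(u)\setminus b$; its new degree is $\ge n+k-2\ge n$. Let $w\ne u,v,b$. If $w\in N(u)$ or $w$ is not low, the new degree of $w$ is $\ge n$, and the sum is $\ge n+n+1$. If $w\notin N(u)$ is low, its degree is unchanged and $d(v,w)\ge d(u,w)-1\ge k+k(w)-1$ by (R0), so the sum is at least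
$$(n+k-2)+(n-k(w))+(k+k(w)-1)=2n+2k-3\ge2n+1 .$$
Pairs without neighbors of $u$ keep their degrees. So minimality gives $T'$ and $C\ni b$ as stated. If $u$ had a neighbor in $C$, then $C\cup u=G-V(T')$ would be connected, contradicting that $G$ is a counterexample. So $N(u)\subseteq V(T')$.

**Step (e): $k\ge3$ is impossible.** Now we delete $u$ together with a neighbor. Let $k\ge 3$ and $c\in N(u)$. By (d), $c\ne b$, and $d(c)\ge n+k-1\ge n+2$.

Suppose first that $G-u-c$ is disconnected, and let $K\not\ni b$ be a component. If $K=\{v\}$, then $N(v)\subseteq\{u,c\}$. If $v\sim u$, then $2\ge d(v)\ge n+k-1$, a contradiction. If $v\not\sim u$, then $N(v)=\{c\}$, so $k(v)=n-1$ and $d(u,v)=2<k+(n-1)$, contradicting (R0). If $|K|\ge2$, then $c$ is a cut vertex of the connected graph $G-u$, and exactly as in (R1) the pair $(G[K\cup c],c)$ inherits weak $2n$-cohesiveness from $(G-u,b)$. By minimality there is a copy $T\subseteq K$ with $G[K\cup c]-V(T)$ connected. It contains $c$; so does the connected graph $G-u-K$; and $u\sim c$. So $G-V(T)$ is connected and $b\notin V(T)$: contradiction.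

So $G-u-c$ is connected. We show that $(G-u-c,b)$ is weakly $2n$-cohesive. It has at least three vertices, as $d(c)\ge n+2$. Let $v\ne b$ be a vertex that lost degree. If $v\in N(u)$, its new degree is $\ge(n+k-1)-2$; otherwise $v\in N(c)$ is at distance $2$ from $u$ and lost $1$, so its new degree is $\ge(n+k-2)-1$. In both cases it is $\ge n+k-3\ge n$. Let $w\ne v,b$ be another vertex of the graph. If $w$ is not low or also lost degree, the sum is $\ge 2n+1$. If $w$ is low and lost no degree, then $d(u,v)\le2$ gives $d(v,w)\ge d(u,w)-2\ge k+k(w)-2$, and the sum is at least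
$$(n+k-3)+(n-k(w))+(k+k(w)-2)=2n+2k-5\ge2n+1 .$$
So minimality gives a copy $T''$ in $G-u-c-b$ with connected complement $C''\ni b$ in $G-u-c$. Of the $\ge n+k-1$ neighbors of $c$, one is $u$ and at most $n$ are in $T''$; so at least $k-2\ge1$ are in $C''$. Hence $G-V(T'')=C''\cup\{c,u\}$ is connected: contradiction.

**Definition (double star).** A *double star* is a tree with two adjacent centers, each with at least one leaf, and no other vertices. The smallest is the path with four vertices.

**Step (f): if $k=2$ and $n\ge4$, then $T_0$ is a star or a double star.** The point is that $u$, having degree $n-2$, can replace almost any vertex of $T'$. Take $T',C$ from (d). Let $X=N(u)\subseteq V(T')$, so $|X|=n-2$, and let $\{y_1,y_2\}=V(T')\setminus X$. Each $x\in X$ has $d(x)\ge n+1$ and at most $(n-1)+1$ neighbors in $V(T')\cup u$, so it has a neighbor in $C$. If all $T'$-neighbors of $x$ were in $X$, we could replace $x$ by $u$ in $T'$, and the new copy would have the connected complement $C\cup x\ni b$: contradiction. So each $x\in X$ has a $T'$-neighbor in $\{y_1,y_2\}$.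

Suppose $y_1y_2\notin E(T')$. Then all $T'$-neighbors of $y_1$ are in $X$, so $d(u,y_1)=2$ and $d(y_1)\ge n$ by (2.2). As $y_1$ is not adjacent to $u$ and has at most $n-1$ neighbors in $T'$, it has a neighbor in $C$; replacing $y_1$ by $u$ gives the same contradiction. So $y_1y_2\in E(T')$. This edge, and at least one edge from each of the $n-2$ vertices of $X$ to $\{y_1,y_2\}$, already make up all $n-1$ edges of $T'$. So each $x$ is joined in $T'$ to exactly one of $y_1,y_2$ and to nothing else: $T'$ is a star or a double star.

**Consequences for $n\ge4$.** All low vertices have $k\in\{1,2\}$. So every vertex $\ne b$ has degree $\ge n-2\ge2$, and therefore $G$ has **no cut vertex**: by (R1) a cut vertex would produce a vertex $\ne b$ of degree $1$. If $T_0$ is neither a star nor a double star, all low vertices have degree exactly $n-1$, and they are pairwise non-adjacent.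

## 5. Greedy embedding with an independent set of deficient vertices

We need a version of (2.1) in which some vertices have degree one too small.

**Lemma 4.** Let $R$ be a graph, $L\subseteq V(R)$ independent, $m\ge1$, with $d_R\ge m-1$ off $L$ and $d_R\ge m-2$ on $L$. Let $\Sigma$ be a tree with $m$ vertices and root $s$, and $w\in V(R)$. Then $\Sigma$ embeds in $R$ with $s\mapsto w$, unless

(i) $m\ge2$, $\Sigma$ is a star centered at $s$, $w\in L$, $d_R(w)\le m-2$; or

(ii) $m\ge3$, $\Sigma$ is a star, $s$ is a leaf of it, all $R$-neighbors of $w$ are in $L$, and each of them has $R$-degree $\le m-2$.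

*Both exceptions occur, already for $m=3$.* For (i), let $R$ be a triangle with a pendant vertex $w$, $L=\{w\}$, and $\Sigma$ the three-vertex path rooted at its middle: $w$ has only one neighbor. For (ii), let $R=K_{1,2}$ with center $w$ and $L$ the two leaves, and $\Sigma$ the three-vertex path rooted at an end: a leaf of $R$ has no neighbor besides $w$.

*Proof.* For $m=1$ there is nothing to show. For $m=2$ we need a neighbor of $w$; if there is none, then $d_R(w)=0=m-2$, so $w\in L$, and (i) holds.

Let $m\ge3$. Choose a leaf $\lambda\ne s$ of $\Sigma$, with parent $\pi$. All degrees are $\ge m-2$, so (2.1) gives an embedding $g$ of $\Sigma-\lambda$ with $s\mapsto w$. Let $v=g(\pi)$ and let $P$ be the set of the other $m-2$ used vertices. If $v$ has an unused neighbor, put $\lambda$ there. Otherwise $N_R(v)\subseteq P$, so $d_R(v)\le m-2$; hence $v\in L$, $d_R(v)=m-2$, $N_R(v)=P$, and $P\cap L=\emptyset$ since $L$ is independent.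

Suppose there is another leaf $\lambda'\ne s$ whose parent $\pi'$ is not $\pi$. Put $\lambda$ on $g(\lambda')\in P$, which is allowed as $v$ is adjacent to all of $P$. Now $\lambda'$ needs a place. The vertex $g(\pi')\in P$ is off $L$, so it has $\ge m-1$ neighbors, while only $m-2$ other vertices are in use; so it has an unused neighbor for $\lambda'$.

Otherwise all non-root leaves are children of $\pi$. Every vertex of $\Sigma$ lies on a path from $s$ to a non-root leaf or is $s$, so $\Sigma$ is a path $s=r_0,\dots,r_t=\pi$ plus $c\ge1$ leaves at $\pi$, and $m=t+1+c$.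

If $t=0$, then $v=w\in L$ and $d_R(w)\le m-2$: case (i).

If $t\ge2$, keep $r_0,\dots,r_{t-2}$, put $r_{t-1}\mapsto v$ and $r_t\mapsto z:=g(r_{t-1})\in P$; this respects edges because $v$ is adjacent to all of $P$. As $z\notin L$, it has at least $m-1-t=c$ neighbors outside the other $t$ path vertices. Put the leaves there.

If $t=1$, $\Sigma$ is a star with center $\pi$ and leaf $s$. If some $R$-neighbor $x$ of $w$ has $d_R(x)\ge m-1$, put $\pi\mapsto x$ and use $m-2=c$ further neighbors of $x$ for the leaves. Otherwise all neighbors of $w$ have degree $\le m-2$, so they lie in $L$: case (ii). $\square$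

## 6. Trees that are not stars: the extension theorem

We prove Theorem 2. Write $T=T_0$ and call the vertices of $T$ *positions*, to distinguish them from vertices of $G$.

Let $C\supseteq C_0$ be maximal connected such that $H=V(G)\setminus C$ contains a copy. Suppose $|H|>n$; we look for a contradiction. All copies and embeddings in this section are in $H$. In this section *low* means: in $H$ and of degree exactly $n-1$. Low vertices are pairwise non-adjacent, and the other vertices of $H$ have degree $\ge n$.

Let $A$ be the intersection of $V(T')$ over all copies $T'\subseteq H$. By (3.1), $\emptyset\ne N(C)\subseteq A$. Let $W=H\setminus A$. Vertices of $W$ have all their neighbors in $H$. By the definition of $A$, **a copy missing a vertex of $A$ is a contradiction**, and we shall produce one.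

**Definition.** For an embedding $f:T\to H$ let $D_f=H\setminus f(T)$ (the unused vertices) and let $J_f$ be the set of vertices of $f(T)$ with no neighbor in $D_f$. We have $\emptyset\ne D_f\subseteq W$, since $|H|>n$ and $A\subseteq f(T)$.

*Example.* In the graph of Section 3 with $C=C_0$ and $T=K_{1,n-1}$ (a star, so outside the theorem, but the definitions make sense), $A=X$ and $W=Q$. If $f$ maps the center to $q$ and the leaves onto $X$, then $D_f=\{q'\}$ and $J_f=\{q\}$.

The observation that takes us past the obstacle of Section 3 is this. Let $v\in D_f$. It has $\ge n-1$ neighbors, all in $H$, none in $J_f$, and at most $n-|J_f|$ in $f(T)\setminus J_f$. So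
$$(6.1)\qquad |N(v)\cap D_f|\ge|J_f|-1\quad\text{for all }v\in D_f .$$
So $D_f$ has room for any tree with $|J_f|$ vertices. The plan is to find a subtree $I$ of $T$ with $f(I)\subseteq J_f$ and $f(I)\cap A\neq\emptyset$, to move $I$ into $D_f$, and to repair what hangs on $I$, never using $f(I)$ again.

**(6.2)** *If $y\in J_f\setminus A$, then $y$ is low and $N(y)=f(T)\setminus y$. Moreover $|J_f\setminus A|\le1$.* Indeed $y\in W$ has all neighbors in $H$ and none in $D_f$, so $N(y)\subseteq f(T)\setminus y$, a set of size $n-1\le d(y)$. So equality holds. Call such $y$ *exceptional*. Two exceptional vertices would be adjacent low vertices. (In the example, $q$ is exceptional.)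

**Step 1: $|A|\ge2$.** This is the easy case of Section 3. If $A=\{a\}$, let $R=H-a=W$. In $R$ non-low vertices have degree $\ge n-1$ and low ones $\ge n-2$. Apply Lemma 4 with $m=n$, $\Sigma=T$, $L$ the low vertices in $R$, and any root and any $w$. As $T$ is not a star, there is a copy missing $a$: contradiction.

**Definition (open pair).** For adjacent positions $s,y$ let $\Sigma(s,y)$ be the component of $T-sy$ containing $s$. The pair $(s,y)$ is *open for $f$* if $f(y)\notin J_f$ and $f(\Sigma(s,y))\cap A\ne\emptyset$.

Openness means that the part $\Sigma(s,y)$, which carries a vertex of $A$, may be re-attached to the rest through an unused neighbor of $f(y)$. In the example, with $z$ the center and $y$ a leaf, $(z,y)$ is open: $f(y)\in X$ is adjacent to $q'\in D_f$, and $\Sigma(z,y)$ carries $n-2$ vertices of $A=X$. But $(y,z)$ is not open, as $f(z)=q\in J_f$.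

**Step 2: if $(s,y)$ is open for $f$ and $\Sigma=\Sigma(s,y)$, then $f(\Sigma)\cap A\ne\{f(s)\}$.** This will ensure that the subtree $I$ below is not empty. Suppose $f(\Sigma)\cap A=\{a\}$ with $a=f(s)$. Put $\sigma=|\Sigma|$, $D=D_f$, and $R=(D\cup f(\Sigma))\setminus a\subseteq W$. The rest of $H$ is $f(T\setminus\Sigma)\cup a$, with $n-\sigma+1$ elements. So $d_R\ge\sigma-1$ for non-low and $d_R\ge\sigma-2$ for low vertices of $R$. As $f(y)\notin J_f$, there is $w\in D$ with $w\sim f(y)$. If $\Sigma$ embeds in $R$ with $s\mapsto w$, this embedding and $f|_{T\setminus\Sigma}$ form a copy missing $a$: contradiction. So (i) or (ii) of Lemma 4 holds, with $m=\sigma$ and $L$ the set of low vertices in $R$.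

In case (i), $w$ is low and $d_R(w)\le\sigma-2$, so $w$ has at least $n-1-(\sigma-2)=n-\sigma+1$ neighbors in $f(T\setminus\Sigma)\cup a$, i.e. $w$ is adjacent to all of this set. Let $p\in T\setminus\Sigma$. The $T$-neighbors of $p$ lie in $(T\setminus\Sigma)\cup s$, so replacing $f(p)$ by $w$ gives a copy missing $f(p)$. Hence $f(p)\notin A$. As $A\subseteq f(T)$, we get $A\subseteq f(\Sigma)$, so $A=\{a\}$, contradicting Step 1.

In case (ii), $\sigma\ge3$, $\Sigma$ is a star with leaf $s$, and every $d\in N_R(w)$ is low with $d_R(d)\le\sigma-2$, hence, by the same count, adjacent to all of $f(T\setminus\Sigma)\cup a$. If some such $d$ is in $D$, argue as in case (i) with $d$ in place of $w$. Otherwise $N_R(w)\subseteq f(\Sigma\setminus s)$, a set of size $\sigma-1$. As $d_R(w)\ge\sigma-2\ge1$, $w$ has a low neighbor, so $w$ is not low and $d_R(w)\ge\sigma-1$. So $N_R(w)=f(\Sigma\setminus s)$, and this set consists of low vertices. But it contains the adjacent images of the center of $\Sigma$ and of a leaf other than $s$: contradiction.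

**Choice of $f$, $\Sigma$, $s$.** If some embedding has an open pair, choose $(f,s,y^*)$ with $(s,y^*)$ open for $f$ and $\sigma^*=|\Sigma|$, $\Sigma=\Sigma(s,y^*)$, minimum over all embeddings and all open pairs; this is the *open case*. Otherwise choose any embedding $f$ and any $s$ with $f(s)\in A$, and put $\Sigma=T$, $\sigma^*=n$. In both cases there is no open pair with a smaller part, that is:

**(6.3)** *for every embedding $f'$ and adjacent positions $p',p$ with $|\Sigma(p',p)|<\sigma^*$ and $f'(\Sigma(p',p))\cap A\ne\emptyset$, we have $f'(p)\in J_{f'}$.*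

Root $\Sigma$ at $s$. For $x\in\Sigma\setminus s$ let $x^-$ be its parent. For $x\in\Sigma$ let $\Sigma_x$ consist of $x$ and its descendants. For $x\ne s$ we have $\Sigma_x=\Sigma(x,x^-)$ and $|\Sigma_x|<\sigma^*$. A position of $\Sigma\setminus s$ without children is a leaf of $T$. Put $D=D_f$, $J=J_f$, $P_A=f^{-1}(A)$ (so $f(P_A)=A$), and
$$I=\{p\in\Sigma:\text{ some }q\in P_A\text{ is a proper descendant of }p\}.$$

*Example for the definition of $I$.* If $\Sigma=T$ is a path $r_1r_2r_3r_4$ rooted at $r_1$ and $P_A=\{r_1,r_3\}$, then $I=\{r_1,r_2\}$.

The set $I$ is closed under taking ancestors. If $p\in I$, some child $x$ of $p$ has $\Sigma_x\cap P_A\ne\emptyset$, and (6.3) for $(x,p)$ gives $f(p)\in J$. So $f(I)\subseteq J$. Finally, $s\in I$: if $\Sigma=T$, this holds because $|A|\ge2$, so some $q\in P_A$ is different from $s$; in the open case $P_A\cap\Sigma\neq\emptyset$ by openness and $P_A\cap\Sigma\ne\{s\}$ by Step 2. So $I$ is a subtree containing $s$.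

**Step 3: $f(I)\cap A\ne\emptyset$.** This makes the plan worthwhile: avoiding $f(I)$ then means missing a vertex of $A$. Suppose $f(I)\cap A=\emptyset$. Then $f(I)\subseteq J\setminus A$, so (6.2) gives $I=\{s\}$ and $e:=f(s)$ is exceptional: $e$ is low and $N(e)=f(T)\setminus e=:X_0$. So all vertices of $X_0$ are non-low, and no vertex of $D$ is adjacent to $e$. Let $\Lambda=P_A\cap\Sigma$. It is nonempty, it does not contain $s$, and it consists of children of $s$, since the parent of each of its elements is in $I=\{s\}$.

*(X1) There is no embedding $f'$ with $f'(s)=e$, $f'=f$ on $P_A$ and $X_0\not\subseteq f'(T)$.* For such $f'$ some vertex of $X_0=N(e)$ is in $D_{f'}$, so $f'(s)=e\notin J_{f'}$. Take $q\in\Lambda$. Then $|\Sigma(q,s)|=|\Sigma_q|<\sigma^*$ and $f'(q)=f(q)\in A$, so (6.3) gives $f'(s)\in J_{f'}$: contradiction.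

*(X2) If $p\in\Sigma$, $p\ne s$ and $p^-\ne s$, then $f(p^-)\in J\cap A$; hence $p^-\in\Lambda$ is a child of $s$.* Note that $\Sigma_p\cap P_A=\emptyset$. Suppose $f(p^-)\notin J$, say $f(p^-)\sim u\in D$. Let $R=(D\cup f(\Sigma_p))\setminus f(p)$. We claim that $d_R\ge|\Sigma_p|-1$. A vertex $v\in D$ has $\ge n-1$ neighbors in $H$, and as $v\not\sim e\in f(T\setminus\Sigma_p)$, at most $n-|\Sigma_p|-1$ of them lie in $f(T\setminus\Sigma_p)$ and at most one is $f(p)$. A vertex of $f(\Sigma_p)\setminus f(p)$ lies in $W\cap X_0$, so it has $\ge n$ neighbors in $H$, at most $n-|\Sigma_p|$ of them in $f(T\setminus\Sigma_p)$ and at most one equal to $f(p)$. This proves the claim. So by (2.1) we can re-embed $\Sigma_p$ in $R$ with $p\mapsto u$, keeping $f$ elsewhere. The new embedding agrees with $f$ on $P_A\cup s$ and misses $f(p)\in X_0$, contradicting (X1). So $f(p^-)\in J$. As $f(p^-)\ne e$ and $e$ is the only vertex of $J\setminus A$, we get $f(p^-)\in A$, so $p^-\in\Lambda$.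

Hence $\Sigma$ has depth at most $2$. Let $c_1,\dots,c_h$ be the children of $s$ in $\Sigma$ that have children. By (X2), $f(c_i)\in A\cap J$.

*(X3) $h=0$.* Suppose $h\ge1$. Let $w\in D$, with $w\sim f(y^*)$ in the open case. The set $J$ contains $e,f(c_1),\dots,f(c_h)$, so $|J|\ge h+1$, and by (6.1) $w$ has distinct neighbors $u_1,\dots,u_h\in D$. Put $s\mapsto w$, $c_i\mapsto u_i$, and keep $f$ on $T\setminus\Sigma$. The remaining positions are leaves of $T$ whose parents were mapped into $D$. Place them one at a time: the parent's image has $\ge n-1$ neighbors, all in $H$ and none in $J$, and at most $n-2$ other vertices are in use, so there is an unused neighbor outside $J$. The resulting copy misses $f(c_1)\in A\cap J$: contradiction.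

*(X4) End of Step 3.* So $\Sigma$ is a star centered at $s$. As $T$ is not a star, $\Sigma\ne T$, and we are in the open case. Let $c=\sigma^*-1$, $\Theta=T\setminus\Sigma$, so $|\Theta|=n-1-c$; let $a\in f(\Lambda)$, and let $u\in D$ with $u\sim f(y^*)$. If $u$ has at least $c$ neighbors outside $f(\Theta)\cup\{a\}$, put $s\mapsto u$ and the $c$ leaves there, keeping $f$ on $\Theta$: a copy missing $a$, a contradiction. So
$$n-1\le d(u)\le(n-1-c)+1+(c-1)=n-1,$$
and $u$ is adjacent to all of $f(\Theta)$. If $\Theta$ were $\{y^*\}$, $T$ would be a star centered at $s$. (This is precisely the stuck position of Section 3.) So there is $p\in\Theta\setminus y^*$. Its $T$-neighbors lie in $\Theta$, so changing $f$ by $p\mapsto u$ gives an embedding $f'$. It misses $f(p)$, so $f(p)\notin A$ and $f'=f$ on $P_A$. Also $f'(s)=e$ and $f(p)\in X_0\setminus f'(T)$. This contradicts (X1). Step 3 is proved.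

**Step 4: freeing vertices.** When $I$ is moved into $D$, the branches hanging on $I$ may have to move too, and besides $D$ they need vertices that see nothing of $f(I)$. This step shows that many vertices in the branches have this property.

**Definition (clean).** A vertex is *clean* if it has no neighbor in $f(I)$.

Let $\mathcal E$ be the set of embeddings $f'$ with $f'=f$ on $P_A\cup I\cup(T\setminus\Sigma)$. Let $f'\in\mathcal E$ and $p\in I$. Some $\Sigma_x$, $x$ a child of $p$, contains a position of $P_A$, so $f'(\Sigma_x)\cap A\ne\emptyset$ and (6.3) gives $f(p)=f'(p)\in J_{f'}$. Hence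

**(6.4)** *for every $f'\in\mathcal E$, all vertices of $D_{f'}$ are clean; in particular $D$ is clean.*

Since $I$ is closed under ancestors and contains $s$, each $x\in\Sigma\setminus I$ lies in exactly one *branch* $\Sigma_{x_0}$ with $x_0\notin I$, $x_0^-\in I$; call $x_0$ its *root*. As $x_0\notin I$, $\Sigma_{x_0}\cap P_A\subseteq\{x_0\}$. Let $\mathcal B=\Sigma\setminus(I\cup P_A)$. (In the path example above there is one branch, $\{r_3,r_4\}$, with root $r_3$, and $\mathcal B=\{r_4\}$.) Non-root positions of branches are in $\mathcal B$, and descendants of positions in $\mathcal B$ are in $\mathcal B$. For $f'\in\mathcal E$ we have $f'(\mathcal B)\subseteq W$, because $f'(P_A)=A$.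

Let $\mathcal N=\{\eta\in\Sigma\setminus I:f(\eta)\in J\}$. By (6.2), $\mathcal N$ consists of positions of $P_A$, which are branch roots, and possibly one position $\varepsilon\in\mathcal B$ with $f(\varepsilon)$ exceptional. Children of positions in $\mathcal N$ are in $\mathcal B$. If $\varepsilon$ exists, $f(\varepsilon)$ is adjacent to all other vertices of $f(T)$; since $s\in I$ and $\varepsilon\notin I$, $f(\varepsilon)$ is not clean.

Let $\Phi_0$ be the set of $\beta\in\mathcal B$ such that $f(\beta^-)$ has a neighbor in $(D\cup f(\Sigma_\beta))\setminus f(\beta)$. For $i\ge0$ let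
$$\Phi_{i+1}=\Phi_i\cup\{\beta\in\mathcal B:\ \beta^-\in\mathcal N\text{ and }f(\beta^-)\sim f(\beta_0)\text{ for some }\beta_0\in\Phi_i\},\qquad \Phi=\bigcup_i\Phi_i .$$
The meaning: for $\beta\in\Phi_0$ the vertex $f(\beta)$ can be vacated by re-embedding $\Sigma_\beta$ nearby; for $\beta\in\Phi_{i+1}$ it can be vacated after another vertex has been vacated first. (In the path example, $r_4\in\Phi_0$ exactly if $f(r_3)$ has a neighbor in $D$.)

**(6.5)** *If $\beta,\beta^-\in\mathcal B$ and $f(\beta)$ is low, then $\beta\in\Phi_0$.* Otherwise $f(\beta^-)\in W$ has no neighbor in $D$, so by (6.2) it is low; but it is adjacent to the low vertex $f(\beta)$.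

**(6.6)** *If $\beta\in\Phi_0$, there is $f'\in\mathcal E$ differing from $f$ only on $\Sigma_\beta$, with $f(\beta)\notin f'(T)$ and $f'(\Sigma_\beta)\subseteq R:=(D\cup f(\Sigma_\beta))\setminus f(\beta)$. So $f(\beta)\in D_{f'}$ is clean. Moreover every vertex of $R$ is clean or non-low.* We use induction on $\sigma=|\Sigma_\beta|$. Note $R\subseteq W$. Vertices of $D$ are clean. If $\beta'$ is a proper descendant of $\beta$ and $f(\beta')$ is low, then $\beta'\in\Phi_0$ by (6.5), so $f(\beta')$ is clean by induction. This proves the last sentence. Next, $d_R\ge\sigma-1$: since $I\subseteq T\setminus\Sigma_\beta$, a clean $v\in R$ has at most $n-\sigma-|I|\le n-\sigma-1$ neighbors in $f(T\setminus\Sigma_\beta)$, so $d_R(v)\ge n-1-(n-\sigma-1)-1=\sigma-1$, where the last $1$ accounts for $f(\beta)$; a non-low $v$ has $d_R(v)\ge n-(n-\sigma)-1=\sigma-1$. As $\beta\in\Phi_0$, $f(\beta^-)$ has a neighbor $u\in R$. By (2.1), $\Sigma_\beta$ embeds in $R$ with $\beta\mapsto u$; keep $f$ elsewhere. The set $\Sigma_\beta\subseteq\mathcal B$ is disjoint from $P_A\cup I\cup(T\setminus\Sigma)$, so $f'\in\mathcal E$, and (6.4) shows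 that $f(\beta)$ is clean.

**(6.7)** *For every $\beta\in\Phi$, $f(\beta)$ is clean. Consequently $\varepsilon\notin\Phi$ (if $\varepsilon$ exists).* First a remark on $\varepsilon$. By (6.6), $\varepsilon\notin\Phi_0$, as $f(\varepsilon)$ is not clean. So $f(\varepsilon^-)$ has no neighbor in $D$, i.e. $f(\varepsilon^-)\in J$ and $\varepsilon^-\in I\cup\mathcal N$. As $\varepsilon^-\ne\varepsilon$, either $\varepsilon^-\in I$ or $\varepsilon^-\in\mathcal N\cap P_A$. In particular $\varepsilon^-\notin\mathcal B$.

We prove the claim for $\Phi_i$ by induction on $i$; $i=0$ is (6.6). Let $r\ge1$, assume it for $\Phi_{r-1}$ (so $\varepsilon\notin\Phi_{r-1}$), and let $\beta\in\Phi_r\setminus\Phi_{r-1}$. There is a chain $\beta^0,\dots,\beta^r=\beta$ with $\beta^0\in\Phi_0$ such that, for $1\le i\le r$,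
$$\beta^i\in\Phi_i\setminus\Phi_{i-1},\qquad \eta_i:=(\beta^i)^-\in\mathcal N,\qquad f(\eta_i)\sim f(\beta^{i-1}) :$$
going down from $\beta^r$, a position $\beta^{i-1}\in\Phi_{i-1}$ with $f(\eta_i)\sim f(\beta^{i-1})$ exists by definition, and if $i\ge2$ it is not in $\Phi_{i-2}$, since otherwise $\beta^i\in\Phi_{i-1}$.

For $j<i$ we have $\eta_i,\beta^i\notin\Sigma_{\beta^j}$. Suppose $\eta_i\in\Sigma_{\beta^j}\subseteq\mathcal B$. Then $\eta_i\in\mathcal N\cap\mathcal B$, so $\eta_i=\varepsilon$. If $\varepsilon\ne\beta^j$, then $\varepsilon^-\in\Sigma_{\beta^j}\subseteq\mathcal B$, which is false; so $\varepsilon=\beta^j\in\Phi_{r-1}$, also false. And given $\eta_i\notin\Sigma_{\beta^j}$, having $\beta^i\in\Sigma_{\beta^j}$ would force $\beta^i=\beta^j\in\Phi_{i-1}$, which is false.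

We now vacate $f(\beta^0),f(\beta^1),\dots$ one after the other. We construct $f_i\in\mathcal E$, $0\le i\le r$, differing from $f$ only on $\bigcup_{j\le i}\Sigma_{\beta^j}$, with $f(\beta^i)\notin f_i(T)$ and

$(*)$ for all $\gamma\in\mathcal B$ with $\gamma^-\in\mathcal B$, $f_i(\gamma)$ is clean or non-low.

The embedding $f$ itself has property $(*)$ by (6.5) and (6.6). Let $f_0$ be the embedding of (6.6) for $\beta^0$; $(*)$ holds for it because its new images lie in the set $R$ of (6.6). Given $f_{i-1}$ with $i\ge1$, the previous paragraph gives $f_{i-1}(\beta^i)=f(\beta^i)$ and $f_{i-1}(\eta_i)=f(\eta_i)$. Let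
$$R=(D_{f_{i-1}}\cup f_{i-1}(\Sigma_{\beta^i}))\setminus f(\beta^i).$$
Its vertices are in $W$. Those in $D_{f_{i-1}}$ are clean by (6.4); the others are images of proper descendants of $\beta^i$, hence clean or non-low by $(*)$. Since $f_{i-1}(I)=f(I)$, the computation of (6.6), with $f_{i-1}$ for $f$ and $\beta^i$ for $\beta$, gives $d_R\ge|\Sigma_{\beta^i}|-1$. The vertex $f(\beta^{i-1})\in D_{f_{i-1}}\subseteq R$ is adjacent to $f(\eta_i)=f_{i-1}(\eta_i)$. So by (2.1) we re-embed $\Sigma_{\beta^i}$ in $R$ with $\beta^i\mapsto f(\beta^{i-1})$ and keep $f_{i-1}$ elsewhere. This is $f_i\in\mathcal E$; it misses $f(\beta^i)$, and $(*)$ persists because all vertices of $R$ are clean or non-low. Finally $f(\beta)=f(\beta^r)\in D_{f_r}$ is clean by (6.4). As $f(\varepsilon)$ is not clean, $\varepsilon\notin\Phi$.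

**(6.8)** *If $\beta\in\mathcal B\setminus\Phi$, then $\beta^-\in I\cup\mathcal N$. If $\eta\in\mathcal N$ and $f(\eta)$ has a neighbor in $f(\Phi)$, then all children of $\eta$ are in $\Phi$.* The first: $\beta\notin\Phi_0$ means in particular that $f(\beta^-)$ has no neighbor in $D$, i.e. $f(\beta^-)\in J$. The second is the definition of $\Phi_{i+1}$, as children of $\eta$ are in $\mathcal B$.

**Step 5: the final embedding.** Now we move $I$ into $D$ and repair the branches. Let $w\in D$, with $w\sim f(y^*)$ in the open case. By (6.1) and $f(I)\subseteq J$, the graph on $D$ has minimum degree $\ge|I|-1$, so (2.1) gives an embedding $g:I\to D$ with $g(s)=w$. Let $\mathcal M$ be the set of branch roots $x$ with $g(x^-)\not\sim f(x)$; these branches must move. Keep $f$ on $T\setminus\Sigma$ and on all branches with root not in $\mathcal M$, and let $\mathrm{Fix}$ be the set of these images. For $x\in\mathcal M$ let $\ell_x\ge1$ be the number of leaves of $T$ in $\Sigma_x$, and $E_x=f(\Sigma_x\setminus\Phi)$. Put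
$$\mu=\sum_{x\in\mathcal M}|\Sigma_x|,\qquad \ell=\sum_{x\in\mathcal M}\ell_x,\qquad \Gamma=(D\setminus g(I))\cup\bigcup_{x\in\mathcal M}f(\Sigma_x\cap\Phi).$$
Then $H$ is the disjoint union of $\mathrm{Fix}$, $g(I)$, $\Gamma$, $f(I)$ and the $E_x$, and $|\mathrm{Fix}|+|I|+\mu=n$. Vertices of $\Gamma\cup g(I)\subseteq D\cup f(\Phi)$ are in $W$ and clean, by (6.4) and (6.7). We shall place the non-leaf positions into $\Gamma$, where vertices are clean, and the leaves at the very end, when cleanness of their images no longer matters. The vertices of the $E_x$ are wasted for the first part, and the next claim says that the waste is at most the number of leaves.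

**(6.9)** *For $v\in D\cup f(\Phi)$ and $x\in\mathcal M$: $|N(v)\cap E_x|\le\ell_x$.* Let $z\in\Sigma_x\setminus\Phi$, $z\ne x$. Then $z\in\mathcal B\setminus\Phi$, so $z^-\in I\cup\mathcal N$ by (6.8), and $z^-\in\Sigma_x$ is not in $I$. So $\Sigma_x\setminus\Phi$ consists of positions among $x$ and the children of positions in $\mathcal N\cap\Sigma_x$. Recall that a vertex of $D$ has no neighbor in $f(\mathcal N)\subseteq J$, and that the number of children of a position in $\Sigma_x$ is at most the number of leaves of $T$ below it. Next, $\mathcal N\cap\Sigma_x\subseteq\{x,\varepsilon\}$; and if $\varepsilon\in\Sigma_x$, $\varepsilon\ne x$, then $\varepsilon^-\in\Sigma_x$ is not in $I$, so $\varepsilon^-\in\mathcal N\cap P_A\cap\Sigma_x$, i.e. $\varepsilon^-=x\in\mathcal N\cap P_A$. So the following cases are exhaustive.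

- $\mathcal N\cap\Sigma_x=\emptyset$. Then $|E_x|\le1\le\ell_x$.
- $x=\varepsilon$. Then $\mathcal N\cap\Sigma_x=\{\varepsilon\}$. If $\Phi\ne\emptyset$, then $f(\varepsilon)$ is adjacent to all of $f(\Phi)$, since $\varepsilon\notin\Phi$; so by (6.8) all children of $\varepsilon$ are in $\Phi$ and $|E_x|=1\le\ell_x$. If $\Phi=\emptyset$, then $v\in D$ and $v\not\sim f(\varepsilon)$, so the number is at most the number of children of $\varepsilon$, which is $\le\ell_x$.
- $x\in\mathcal N\cap P_A$ and $f(x)$ has a neighbor in $f(\Phi)$. By (6.8) all children of $x$ are in $\Phi$. As $\varepsilon\notin\Phi$, $\varepsilon$ is not a child of $x$, so $\varepsilon\notin\Sigma_x$ and $E_x=\{f(x)\}$.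
- $x\in\mathcal N\cap P_A$ and $f(x)$ has no neighbor in $f(\Phi)$. Then $v\not\sim f(x)$, whether $v\in D$ or $v\in f(\Phi)$. If $\varepsilon$ is not a child of $x$, the number is at most the number of children of $x$, hence $\le\ell_x$. If $\varepsilon$ is a child of $x$ and $\Phi\ne\emptyset$, the children of $\varepsilon$ are in $\Phi$ as above, and again the number is at most the number of children of $x$. If $\varepsilon$ is a child of $x$ and $\Phi=\emptyset$, then $v\in D$ and $v\not\sim f(\varepsilon)$, so the number is at most the number of children of $x$ other than $\varepsilon$ plus the number of children of $\varepsilon$. These positions have pairwise disjoint sets of descendants, each with a leaf below (or equal to) it, so the number is $\le\ell_x$.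

**(6.10)** *The non-leaf positions.* Place the $\mu-\ell$ positions of $\bigcup_{x\in\mathcal M}\Sigma_x$ that are not leaves of $T$, parents first, into $\Gamma$. When one is to be placed, let $v\in g(I)\cup\Gamma$ be the image of its parent. Write $[\,\cdot\,]$ for $1$ if the statement in brackets holds and $0$ if not. The vertex $v$ has $\ge n-1$ neighbors, all in $H$, none in $f(I)$, at most $n-\mu-[v\in g(I)]$ in $\mathrm{Fix}\cup g(I)$ (a set of size $n-\mu$), and at most $\ell$ in $\bigcup E_x$ by (6.9). So
$$|N(v)\cap\Gamma|\ge\mu-\ell-1+[v\in g(I)],$$
while at most $\mu-\ell-1-[v\in\Gamma]$ vertices of $\Gamma$ other than $v$ are used. As $[v\in g(I)]+[v\in\Gamma]=1$, the first number exceeds the second by at least $1$: there is an unused neighbor of $v$ in $\Gamma$.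

**(6.11)** *The leaves.* Place the leaves of $T$ in $\bigcup_{x\in\mathcal M}\Sigma_x$ one at a time. The parent's image $v\in g(I)\cup\Gamma$ has $\ge n-1$ neighbors in $H$, none in $f(I)$, and at most $n-2$ vertices other than $v$ are in use. So there is an unused neighbor in $H\setminus f(I)$.

The result is a copy of $T$ in $H$: the edge $sy^*$ (in the open case) is respected because $w\sim f(y^*)$, the edges $x^-x$ with $x$ a branch root not in $\mathcal M$ by the definition of $\mathcal M$, and all others by construction. The copy misses $f(I)$, which contains a vertex of $A$ by Step 3. This contradiction shows $|H|=n$, and Theorem 2 is proved. $\square$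

## 7. Trees that are neither stars nor double stars; stuck positions for the others

Let $n\ge4$ and let $(G,b)$ be the minimum counterexample of Section 4.

Suppose $T_0$ is neither a star nor a double star. By Section 4, all low vertices have degree $n-1$ and are pairwise non-adjacent. In $R=G-b$ non-low vertices have degree $\ge n-1$ and low ones $\ge n-2$, so Lemma 4 with $m=n$ gives a copy in $G-b$. Theorem 2 with $C_0=\{b\}$ gives a connected $C\ni b$ whose complement is the vertex set of a copy: contradiction. So Theorem 1 holds for these trees.

For stars and double stars we use the following facts, for $n\ge4$; they are read off (R0) and (2.2).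

**(7.1)** Two vertices with $k=2$ are at distance $\ge4$, so they have no common neighbor; one with $k=1$ and one with $k=2$ are at distance $\ge3$; two with $k=1$ are at distance $\ge2$. Neighbors $\ne b$ of low vertices are non-low. Neighbors $\ne b$ of vertices with $k=2$ have degree $\ge n+1$, and vertices $\ne b$ at distance $2$ from them have degree $\ge n$.

**(7.2)** There is a non-low $v_0\ne b$: a low vertex has degree $\ge n-2\ge2$, so it has a neighbor $\ne b$, which is non-low.

**Definition (maximal).** A set $C\ni b$ is *maximal* if it is maximal among connected sets containing $b$ whose complement contains a copy. For such $C$ put $H=V(G)\setminus C$, $A=N(C)\ne\emptyset$ and $W=H\setminus A$.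

As in Section 3, every copy in $H$ contains $A$; $|H|>n$, as otherwise $G$ is no counterexample; and vertices of $W$ have all neighbors in $H$. If $C_0\ni b$ is connected and $V(G)\setminus C_0$ contains a copy, there is a maximal $C\supseteq C_0$. The set $C_0$ of the graph in Section 3, with $b\in C_0$ and $T_0=K_{1,n-1}$, is a maximal set in this sense with $A=X$, $W=Q$ (there $G$ is no counterexample, but $|H|>n$ all the same).

The strategy for both types of trees: first describe all maximal $C$. They turn out to be very rigid, and they contain a low vertex $u$ (or a set $Q$ of low vertices) ready to be used as part of a tree. Then run the growing argument a second time for a *smaller* tree centered next to $u$, such that together with $u$ it forms a copy. This also gets stuck, but leaves behind a region from which a new maximal $C$ can be obtained, strictly further inside. Since $G$ is finite, this cannot go on for ever.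

## 8. Double stars

Let $T_0=S(p,q)$: adjacent centers with $p$ and $q$ leaves, $p\ge q\ge1$, $p+q=n-2$. Note $q\le n-3$.

*$G-b$ contains a copy.* The vertex $v_0$ of (7.2) has $\ge n-1\ge3$ neighbors $\ne b$, at most one of them with $k=2$. Choose a neighbor $v'\ne b$ with $d(v')\ge n-1$. Then $|N(v')\setminus\{v_0,b\}|\ge n-3\ge q$ and $|N(v_0)\setminus\{v',b\}|\ge n-2=p+q$. Choose $q$ leaves for $v'$, then $p$ others for $v_0$.

**Claim 8.1.** *If $C$ is maximal, then $H=V(T')\cup\{u\}$ with $T'$ a copy, $A=V(T')$, $k(u)=2$, and $N(u)=X$ is the set of the $n-2$ leaves of $T'$; moreover $q\ge2$ and $|N(x)\cap V(T')|\le q-1$ for all $x\in X$.*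

**Step 1: $W$ is independent.** This forces the neighbors of $W$ into $A$. Let $vv'$ be an edge in $W$. One of its ends is non-low, say $v$. If there is $a\in A$ with $|N(v')\setminus\{v,a\}|\ge n-3\ (\ge q)$, then since $|N(v)\setminus\{v',a\}|\ge n-2$, we get a double star in $H$ with centers $v,v'$ missing $a$: contradiction. Such an $a$ exists if $d(v')\ge n-1$, and also if $k(v')=2$ and $A\not\subseteq N(v')$ (take $a\in A\setminus N(v')$). There remains the case $k(v')=2$, $A\subseteq N(v')\setminus v$. Then $|A|\le n-3$, and $d(v)\ge n+1$ by (7.1), so $v$ has a neighbor $v''\in W\setminus v'$. It is at distance at most $2$ from $v'$, so $d(v'')\ge n$, and the argument applies to the edge $vv''$.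

**Step 2: $A$ is the vertex set of a copy.** By Step 1, $N(v)\subseteq A$ for $v\in W$. Let $T'$ be a copy in $H$; then $A\subseteq V(T')$, $\alpha:=|A|\le n$, and $\emptyset\ne D:=H\setminus V(T')\subseteq W$. Suppose $\alpha\le n-1$. Then $|W|\ge2$, and any two vertices of $W$ share a neighbor in $A$, since $2(n-2)>n-1$. Vertices of $W$ have degree $\le\alpha<n$, so they are low; being at distance $2$, all have $k=1$. So $\alpha=n-1$, $N(v)=A$ for all $v\in W$, and $V(T')=A\cup\{e\}$ with $e\in W$. Some center $y$ of $T'$ lies in $A$ and has a leaf in $A$: if $e$ is a leaf, take the center not adjacent to $e$ in $T'$; if $e$ is a center, take the other center. Let $v\in D$. Replacing that leaf by $v\sim y$ gives a copy missing a vertex of $A$: contradiction. So $\alpha=n$, $A=V(T')$ and $D=W$.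

**Step 3: the vertex $u$.** If $v\in D$ were adjacent to a center, we could replace a leaf at that center by $v$ and miss a vertex of $A$. So $N(v)\subseteq X$, the set of leaves, $|X|=n-2$. Hence $k(v)=2$ and $N(v)=X$. Two such vertices would be at distance $2$, so $D=\{u\}$.

**Step 4: few edges inside $T'$.** Let $x\in X$ have at least $q$ neighbors in $V(T')$. One of them is a center, so there is $Z\subseteq N(x)\cap V(T')$ with $|Z|=q$ containing a center. Then $|X\setminus(\{x\}\cup Z)|\ge(n-3)-(q-1)=p$. So $u$ with $p$ leaves from this set and $x\sim u$ with leaves $Z$ form a copy in $H$ containing $u$; as $|H|=n+1$, it misses a vertex of $A$: contradiction. So $|N(x)\cap V(T')|\le q-1$; this number is at least $1$, so $q\ge2$. $\square$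

**One stage (8.2).** Consider a maximal $C$, with $u,X,T'$ from Claim 8.1. Choose $X_p\subset X$ with $|X_p|=p$ and put $X_r=X\setminus X_p$, $|X_r|=q$. The vertex $u$ with leaves $X_p$ will be one half of a double star, and we look for the other half in $M=G-u-X_p$. Since $V(M)=C\cup(A\setminus X_p)$ and $A=N(C)$, $M$ is connected. For $x\in X_r$ we have $d(x)\ge n+1$, so
$$d_M(x)\ge(n+1)-1-(q-1)=p+3\ge q+3 .$$
A *$q$-star* is a $K_{1,q}$ in $M$ centered in $X_r$. Suppose given $B_0\ni b$, connected in $M$, such that $V(M)\setminus B_0$ contains a $q$-star. Let $C'\supseteq B_0$ be maximal connected in $M$ such that $H'=V(M)\setminus C'$ contains a $q$-star, and let $A'=N(C')\cap H'$, which is nonempty as $M$ is connected. Then: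

- Every $q$-star in $H'$ contains $A'$, by maximality of $C'$. Fix one, with center $x_0$ and leaf set $S'$.
- $|H'|>q+1$. Otherwise $H'\cup u\cup X_p$ spans a double star with centers $u,x_0$ and leaf sets $X_p,S'$; it has $n$ vertices and its complement $C'\ni b$ is connected: contradiction.
- $X_r\cap H'\subseteq A'$. Suppose $x\in X_r\cap H'$ is not in $A'$. It has $\ge q+1$ neighbors in $M$, all in $H'$, so for any $a\in A'$ there is a $q$-star centered at $x$ missing $a$: contradiction. So $x_0\in A'\subseteq\{x_0\}\cup S'$.

Let $D^*=H'\setminus x_0$ if $A'=\{x_0\}$ (case 1), and $D^*=H'\setminus(\{x_0\}\cup S')$ otherwise (case 2). Then $D^*\ne\emptyset$, $D^*\cap A'=\emptyset$ and $D^*\cap X=\emptyset$, so $D^*$ has no neighbors in $C'\cup u$. In case 2 no vertex of $D^*$ is adjacent to $x_0$, since otherwise we could replace a leaf in $A'\setminus x_0$ by it. So for $v\in D^*$: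
$$(8.3)\qquad N(v)\subseteq D^*\cup x_0\cup X_p\ \text{ (case 1)},\qquad N(v)\subseteq D^*\cup S'\cup X_p\ \text{ (case 2)}.$$
Let $C_0=C'\cup\{x_0,u\}$. It is connected, since $x_0\in A'$ and $u\sim x_0$, and contains $b$. Its complement is $Y^*=D^*\cup X_p$ in case 1 and $Y^*=D^*\cup S'\cup X_p$ in case 2. By (8.3), $|N(v)\cap Y^*|\ge d(v)-1$ for $v\in D^*$.

**$Y^*$ contains a copy (8.4).** This allows the next stage. A non-low $v\in D^*$ has at least $2$ neighbors in $D^*$: in case 1 at least $n-1-p=q+1$, in case 2 at least $n-(p+q)=2$. A low $v\in D^*$ has at least one neighbor in $D^*$. In case 1 it has at least $(n-2)-1-p=q-1\ge1$. In case 2, if $k(v)=1$, at least $(n-1)-(n-2)=1$; if $k(v)=2$, then $v\ne u$ gives $d(u,v)\ge4$, while $X_p\cup S'$ is within distance $2$ of $u$, so $N(v)\subseteq D^*$. As neighbors of low vertices in $D^*$ are non-low, $D^*$ contains a non-low $v$. It has two neighbors in $D^*$, at most one with $k=2$, so it has a neighbor $v'\in D^*$ with $d(v')\ge n-1$. Then $|(N(v')\cap Y^*)\setminus v|\ge n-3\ge q$ and $|(N(v)\cap Y^*)\setminus v'|\ge n-2=p+q$, which gives a double star in $Y^*$.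

**The next stage (8.5).** By (8.4) there is a maximal $C_2\supseteq C_0$, and Claim 8.1 gives $u_2$ with $k(u_2)=2$, $X_2=N(u_2)$ and $\{u_2\}\cup X_2\subseteq V(G)\setminus C_2\subseteq Y^*$. We show that the new stage takes place inside $D^*$. As $u\in C_2$, $u_2\ne u$; so $d(u,u_2)\ge4$, and vertices of $X_2$ are at distance $\ge3$ from $u$. Since $X_p$, $S'$ and $N(x_0)$ are within distance $2$ of $u$, we get $\{u_2\}\cup X_2\subseteq D^*$. Moreover no vertex of $X_2$ is adjacent to a vertex of $X_p\cup x_0$, as these are neighbors of $u$. So by (8.3), for $x\in X_2$: $N(x)\subseteq D^*$ in case 1 and $N(x)\subseteq D^*\cup S'$ in case 2.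

Choose $X_{2,p}$ and $X_{2,r}$, and put $M_2=G-u_2-X_{2,p}$, for $C_2$ as in (8.2). The set $B_0^{(2)}=C_0\cup X_p$ is connected (via $u$), contains $b$, and lies in $M_2$, since it is disjoint from $D^*$. For $x\in X_{2,r}$, the set $N_{M_2}(x)\cup x$ is contained in $D^*\cup S'$ (in $D^*$ in case 1), hence avoids $B_0^{(2)}$. As $d_{M_2}(x)\ge q+3$, $V(M_2)\setminus B_0^{(2)}$ contains a $q$-star. So (8.2) applies to $C_2$ with $B_0^{(2)}$, and gives $C_2',H_2',A_2',D_2^*$.

In case 1, $D_2^*\subseteq H_2'\subseteq D^*\setminus u_2$. In case 2, $H_2'\subseteq(D^*\cup S')\setminus u_2$; every vertex of $S'$ is adjacent to $x_0\in B_0^{(2)}\subseteq C_2'$, so $S'\cap H_2'\subseteq A_2'$, while $D_2^*\cap A_2'=\emptyset$. So again $D_2^*\subseteq D^*\setminus u_2$. As $u_2\in D^*$, we have $D_2^*\subsetneq D^*$.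

**Conclusion for double stars.** Start with a maximal $C\supseteq\{b\}$ and $B_0=\{b\}$; this is admissible, as $d_M(x)\ge q+3$ for $x\in X_r$. By (8.5) each stage can be followed by another one with a strictly smaller set $D^*$, for ever. This is impossible in a finite graph. So Theorem 1 holds for double stars.

## 9. Stars with at least four vertices

Let $T_0=K_{1,n-1}$, $n\ge4$. $G-b$ contains a copy centered at $v_0$.

**Claim 9.1.** *If $C$ is maximal, there are $X\subseteq A$ and $\emptyset\ne Q\subseteq W$ with $H=A\cup Q$ and $N(v)=X$ for all $v\in Q$, and either (I) $X=A$, $|X|=n-1$, $|Q|\ge2$, all $v\in Q$ have $k=1$; or (II) $|X|=n-2$, $|Q|=1$, with $k=2$.*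

Type (I) with $|Q|=2$ is the stuck position of Section 3.

*Proof.* In both cases we take $Q=W$. If some $v\in W$ had $d(v)\ge n$, choose $a\in A$; a star centered at $v$ with $n-1$ leaves $\ne a$ is a copy in $H$ missing $a$: contradiction. So $W$ consists of low vertices; these are non-adjacent, so $N(v)\subseteq A$ for $v\in W$. Let $T'\subseteq H$ be a copy; $A\subseteq V(T')$ and $W\supseteq H\setminus V(T')\ne\emptyset$. Let $\alpha=|A|\le n$.

If $\alpha\le n-1$, then $|W|\ge2$, and any two vertices of $W$ have a common neighbor, as $2(n-2)>n-1$. So all have $k=1$; hence $\alpha=n-1$ and $N(v)=A$ for all $v\in W$. This is (I) with $X=A$.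

If $\alpha=n$, then $A=V(T')$; let $z$ be the center of $T'$. A vertex $v\in W$ is not adjacent to $z$, since otherwise we could replace a leaf by $v$. So $N(v)\subseteq A\setminus z$. If $k(v)=1$, then $v$ with leaves $A\setminus z$ is a copy missing $z$: contradiction. So all $v\in W$ have $k=2$. Two of them would have a common neighbor in the $(n-1)$-set $A\setminus z$, as $2(n-2)>n-1$; so $|W|=1$. This is (II), with $X=N(v)$. $\square$

Let $\zeta=n-1-|Q|$ and $M=G-Q$; $V(M)=C\cup A$ is connected. The set $Q$ will serve as $|Q|$ of the leaves of a star centered in $X$, so $\zeta$ more are needed. We check that $\zeta\ge1$. In type (II), $\zeta=n-2$. In type (I), suppose $|Q|\ge n-1$. Then a star centered at $x\in X=A$ with $n-1$ leaves in $Q$ has complement $C\cup(A\setminus x)\cup(\text{rest of }Q)$. Every vertex of $A$ has a neighbor in $C$, and $A\setminus x\ne\emptyset$ is joined to the rest of $Q$; so the complement is connected, and it contains $b$: contradiction. So in type (I) $1\le\zeta\le n-3$. For $x\in X$, a neighbor $\ne b$ of a low vertex, $d(x)\ge n$, so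
$$d_M(x)=d(x)-|Q|\ge n-|Q|=\zeta+1 .$$

**One stage (9.2).** A *$\zeta$-star* is a $K_{1,\zeta}$ in $M$ with a specified center lying in $X$. Suppose given $B_0\ni b$, connected in $M$, with a $\zeta$-star in $V(M)\setminus B_0$. Let $C'\supseteq B_0$ be maximal connected in $M$ such that $H'=V(M)\setminus C'$ contains a $\zeta$-star; $A'=N(C')\cap H'\ne\emptyset$. Then:

- Every $\zeta$-star in $H'$ contains $A'$. Fix one, with center $x_0$ and leaf set $S'$.
- $|H'|>\zeta+1$. Otherwise $H'\cup Q$ is the vertex set of a copy, with center $x_0$ and leaves $S'\cup Q$, and its complement $C'\ni b$ is connected: contradiction.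
- $X\cap H'\subseteq A'$. Otherwise some $x\in X\cap H'\setminus A'$ has $\ge\zeta+1$ neighbors in $M$, all in $H'$, which gives a $\zeta$-star centered at $x$ missing a given vertex of $A'$. So $x_0\in A'\subseteq\{x_0\}\cup S'$.
- $A'\ne\{x_0\}$. Otherwise $H'\setminus x_0\ne\emptyset$ has no neighbors in $C'$, and none in $Q$, because it is disjoint from $X$. So $x_0$ is a cut vertex of $G$, contradicting Section 4.

Let $D'=H'\setminus(\{x_0\}\cup S')\ne\emptyset$. Then $D'\cap A'=\emptyset$ and $D'\cap X=\emptyset$. No vertex of $D'$ is adjacent to $x_0$, since otherwise we could exchange it with a leaf in $A'\setminus x_0$. So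
$$(9.3)\qquad N(v)\subseteq D'\cup S'\quad\text{for }v\in D' .$$
Let $C_0=C'\cup Q\cup x_0$. It is connected, contains $b$, and $V(G)\setminus C_0=D'\cup S'$.

**$D'\cup S'$ contains a copy (9.4).** By (9.3) it suffices that some $v\in D'$ has $d(v)\ge n-1$. Otherwise all vertices of $D'$ have $k=2$, so $D'$ is independent and $N(v)\subseteq S'$ for $v\in D'$. Then $n-2\le\zeta$, so we are in type (II), with $Q=\{u\}$ and $k(u)=2$. For $v\in D'$ and $s'\in N(v)\subseteq S'$ the path $u,x_0,s',v$ shows $d(u,v)\le3$, contradicting (7.1).

**The next stage (9.5).** Let $C_2\supseteq C_0$ be maximal, with $Q_2,X_2,A_2,\zeta_2$ from Claim 9.1 and the text after it, and $M_2=G-Q_2$. Then $A_2\cup Q_2=V(G)\setminus C_2\subseteq D'\cup S'$. The set $Q_2$ has no neighbor in $C_2\ni x_0$, while every vertex of $S'$ is adjacent to $x_0$; so $Q_2\subseteq D'$.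

To start the next stage we need a center outside $S'$: we claim $X_2\not\subseteq S'$. Otherwise $n-2\le|X_2|\le|S'|=\zeta\le n-2$, so both structures are of type (II) and $X_2=S'$. The two vertices with $k=2$, the one in $Q\subseteq C_0$ and the one in $Q_2$, are distinct and at distance $\le3$, via $x_0$ and a vertex of $S'$: contradiction.

Take $x\in X_2\cap D'$. By (9.3), $N(x)\subseteq D'\cup S'$, and $x$ has $\ge\zeta_2+1$ neighbors in $M_2$, so $V(M_2)\setminus C_0$ contains a $\zeta_2$-star. Also $C_0\subseteq C_2\subseteq V(M_2)$ is connected and $b\in C_0$. So (9.2) applies to $C_2$ with $B_0=C_0$, and gives $C_2',H_2',A_2',D_2'$. We have $D_2'\subseteq H_2'\subseteq(D'\cup S')\setminus Q_2$. Vertices of $S'$ are adjacent to $x_0\in C_2'$, so $S'\cap H_2'\subseteq A_2'$, while $D_2'\cap A_2'=\emptyset$. So $D_2'\subseteq D'\setminus Q_2\subsetneq D'$.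

**Conclusion for stars.** Start with a maximal $C\supseteq\{b\}$ and $B_0=\{b\}$, which is admissible, as $d_M(x)\ge\zeta+1$ for $x\in X$. By (9.5) the process can be continued for ever, with strictly descending finite sets $D'$: contradiction.

A tree with $n\ge4$ vertices is a star, a double star or neither. So Theorem 1 is proved for all $n\ge4$: the statement in question is true. $\blacksquare$

## 10. The path with three vertices

It remains to prove Theorem 1 for $n=3$, where $T_0=K_{1,2}$ is the three-vertex path. Let $(G,b)$ be a minimum counterexample. (R0), (R1) and (R2)(c),(d) of Section 4 hold, since they only need $n\ge3$. But a low vertex may now have degree $1$, so cut vertices are not excluded at once.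

**Step 1: no vertex $u\ne b$ has degree $1$.** Suppose $N(u)=\{c\}$. Then $k(u)=2$, $c\ne b$ by (d), $d(c)\ge n+k(u)-1=4$, and by (R0) two vertices $\ne b$ of degree $1$ are at distance $\ge4$.

Suppose $G-u-c$ is disconnected, and let $K\not\ni b$ be a component. As $u$ is adjacent only to $c$, $K$ is also a component of $G-c$. By (R1), $|K|=1$, so $K$ is a vertex of degree $1$ at distance $2$ from $u$: contradiction. So $F=G-u-c$ is connected.

The set $N(c)\setminus\{u,b\}$ is nonempty, as $d(c)\ge4$. If $F-w$ is connected for some $w$ in it, then $u,c,w$ form a copy with connected complement $F-w\ni b$: contradiction. So $F-w$ is disconnected for each such $w$. Choose $w\in N(c)\setminus\{u,b\}$ and a component $K\not\ni b$ of $F-w$ with $|K|$ minimum. Suppose there is $w'\in K\cap N(c)$; note $w'\ne u,b$. The set $V(F)\setminus K$ is connected, contains $b$ and avoids $w'$, so each component of $F-w'$ not containing $b$ is a subset of $K\setminus w'$. Such a component exists, contradicting the minimality of $|K|$. So $K\cap N(c)=\emptyset$. Then $w$ is a cut vertex of $G$, and $K$ is a component of $G-w$. By (R1),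 $|K|=1$, a vertex of degree $1$ joined to $w$, hence at distance at most $3$ from $u$ via $c$ and $w$: contradiction.

**Step 2: setting up a maximal set.** By Step 1, low vertices have degree exactly $2$, and they are pairwise non-adjacent. A low vertex has a neighbor $\ne b$, which is non-low; so a non-low vertex $\ne b$ exists. It has at least two neighbors $\ne b$, so $G-b$ contains a copy. Let $C\ni b$ be maximal as defined in Section 7, with $H,A,W$ as there; again $|H|>3$, $A\neq\emptyset$ and every copy in $H$ contains $A$. So $|A|\le3$ and $W\ne\emptyset$. A vertex $v\in W$ with $d(v)\ge3$ would be the center of a copy in $H$ missing a given $a\in A$. So $W$ consists of low vertices. Hence $N(v)\subseteq A$ and $d(v)=2$ for $v\in W$, and $2\le|A|\le3$.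

**Step 3: both sizes of $A$ are impossible.** If $|A|=3$, then $A=V(T')$ for a copy $T'$, with center $z$. Let $v\in W$. If $v\sim z$, replace a leaf of $T'$ by $v$; this copy misses a vertex of $A$. Otherwise $N(v)=A\setminus z$, and $v$ with leaves $A\setminus z$ is a copy missing $z$. Both are contradictions.

If $|A|=2$, then $N(v)=A$ for all $v\in W$, and $|W|\ge2$. Take $x\in A$ with two leaves from $W$. The complement of this copy is $C\cup(A\setminus x)\cup(\text{rest of }W)$. The vertex of $A\setminus x$ has a neighbor in $C$ and is adjacent to all of $W$, so the complement is connected, and it contains $b$: contradiction. This completes the proof of Theorem 1 for all $n\ge3$. $\blacksquare$
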